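
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Loxodromic quasiconformal groups that are not uniformly conjugate to M\"obius groups}


\begin{abstract}
Let $n\ge3$ and let $g$ be a loxodromic homeomorphism of $\mathbb S^n$ that generates a $K$-quasiconformal cyclic group. We show that the dilatation of a quasiconformal map conjugating $g$ to a M\"obius transformation cannot be bounded in terms of $K$ and $n$ alone, for any $K>1$. The examples $g_k$ are small time maps of flows that converge to a $K$-quasiconformal flow on $\mathbb S^n$. The limit flow moves certain points, at a sequence of times $s\to0$, by much more than $s$, and for this reason it is not quasiconformally conjugate to a flow of similarities.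
\end{abstract}

\section{The question and the answer}

Identify $\mathbb S^n$ with $\mathbb R^n\cup\{\infty\}$. A homeomorphism $f$ of $\mathbb S^n$, preserving or reversing orientation, is \emph{$K$-quasiconformal} ($K\ge1$) if in local (for instance stereographic) charts it lies in $W^{1,n}_{\mathrm{loc}}$ and satisfies
\begin{equation}\label{eq:qc}
|Df(x)|^n\le K\,|J_f(x)|,\qquad |J_f(x)|\le K\,\ell(Df(x))^n
\end{equation}
for almost every $x$, where $|Df|$ and $\ell(Df)$ are the largest and smallest stretchings of the derivative and $J_f$ is the Jacobian. M\"obius transformations are the finite compositions of reflections in spheres and planes; they are exactly the $1$-quasiconformal maps. A group $G$ of homeomorphisms of $\mathbb S^n$ is a \emph{$K$-quasiconformal group} if all its elements are $K$-quasiconformal with the same $K$; the least such $K$ is the dilatation of $G$.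

A homeomorphism $g$ is \emph{loxodromic} if it has exactly two fixed points $a,b$, if $g^m\to b$ locally uniformly on $\mathbb S^n\setminus\{a\}$ as $m\to+\infty$, and if $g^m\to a$ locally uniformly on $\mathbb S^n\setminus\{b\}$ as $m\to-\infty$. The model is the dilation $X\mapsto\lambda X$, $\lambda>1$, with $a=0$ and $b=\infty$. If $\psi$ is $K_0$-quasiconformal and $\delta$ is a loxodromic M\"obius transformation, then $g=\psi\delta\psi^{-1}$ is loxodromic, and every power $g^m=\psi\delta^m\psi^{-1}$ is $K_0^2$-quasiconformal. The question is how far the converse holds.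

The following is recorded in \cite{IGA}. If $g$ is loxodromic and $\langle g\rangle$ is a quasiconformal group, then $g$ is topologically conjugate to a loxodromic M\"obius transformation, and $(\mathbb S^n\setminus\{a,b\})/\langle g\rangle$ is a compact manifold. For $n\ne4$ it follows, via the quasiconformal Hauptvermutung of Sullivan, that some quasiconformal homeomorphism $\varphi$ of $\mathbb S^n$ conjugates $g$ to a M\"obius transformation. About the size of $\varphi$ it is said there: ``It is not known if the dilatation of this conjugating map can be made to depend only on the dilatation of the group and the dimension.'' So the question is whether, for given $n\ge 3$ and $K$, there is a constant $K'=K'(K,n)$ such that every loxodromic $g$ with $\langle g\rangle$ a $K$-quasiconformal group is conjugate to a M\"obius transformation by a $K'$-quasiconformal homeomorphism of $\mathbb S^n$.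

There are reasons to guess that the answer is yes. It is yes when $g$ is in addition a diffeomorphism of $\mathbb S^n$ \cite{IGA}. Normalized $K$-quasiconformal maps also have good compactness properties, so one may hope to take a limit of a bad sequence and conjugate the limit. The weak point of this plan is that a sequence of loxodromic maps may tend to the identity. Then the cyclic groups can accumulate on a one-parameter flow, and this flow need not be quasiconformally conjugate to a M\"obius flow. This does happen, and the answer is no.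

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $K>1$. There are homeomorphisms $g_1,g_2,\dots$ of $\mathbb S^n$, fixing $0$ and $\infty$, such that
\begin{enumerate}
\item $\langle g_k\rangle$ is a $K$-quasiconformal group, and $g_k$ is loxodromic, orientation preserving, a $C^\infty$ diffeomorphism of $\mathbb R^n\setminus\{0\}$, and satisfies $g_k^{\,k}(X)=e^{2\pi}X$;
\item each $g_k$ is quasiconformally conjugate to the dilation $X\mapsto e^{2\pi/k}X$ (also when $n=4$);
\item for every $K'<\infty$, for all sufficiently large $k$ no $K'$-quasiconformal homeomorphism of $\mathbb S^n$ conjugates $g_k$ to a M\"obius transformation.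
\end{enumerate}
\end{theorem}

Hence for $n\ge3$ a constant $K'(K,n)$ as in the question exists if and only if $K=1$: if $K=1$, then $g$ is $1$-quasiconformal, hence M\"obius, and one takes $\varphi=\mathrm{id}$.

\begin{theorem}\label{thm:flow}
Let $n\ge3$ and $K>1$. There is a continuous one-parameter group $\{G_s\}_{s\in\mathbb R}$ of homeomorphisms of $\mathbb S^n$ fixing $0$ and $\infty$, which is a $K$-quasiconformal group, with $G_{2\pi}(X)=e^{2\pi}X$ and $G_s$ loxodromic for every $s\ne0$, such that no quasiconformal homeomorphism of $\mathbb S^n$ conjugates $\{G_s\}$ into the M\"obius group. Moreover, for every $K'<\infty$ there is $t_0>0$ such that for $0<|t|\le t_0$ the element $G_t$ is not conjugate to a M\"obius transformation by a $K'$-quasiconformal map.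
\end{theorem}

\section{The mechanism}

The obstruction is easiest to see in a metric model. Let $\eta$ be an increasing homeomorphism of $[0,\infty)$. A map $\varphi$ between metric spaces is \emph{$\eta$-quasisymmetric} if it is injective, continuous, and
\begin{equation}\label{eq:qs}
d(\varphi(a),\varphi(x))\le\eta\!\left(\frac{d(a,x)}{d(b,x)}\right)d(\varphi(b),\varphi(x))\qquad\text{for all } a,b,x \text{ with } b\ne x.
\end{equation}
It is \emph{quasisymmetric} if it is $\eta$-quasisymmetric for some $\eta$. In particular, if $a$ is at most as far from $x$ as $b$ is, then $\varphi(a)$ is at most $\eta(1)$ times as far from $\varphi(x)$ as $\varphi(b)$ is.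

\begin{example}\label{ex:toy}
Let $0<\alpha<1$, and give $Z=\mathbb R\times[0,1]$ the metric $\max(|x-x'|^\alpha,|y-y'|)$. The translations $\tau_s(x,y)=(x+s,y)$ are isometries, and for $s>0$ they move every point by $s^\alpha$. We claim that no quasisymmetric map $\varphi:Z\to\mathbb R^m$ turns them into maps that move points by $O(s)$. Suppose that $\varphi$ is $\eta$-quasisymmetric and that, for some $C$, $|\varphi(\tau_sp)-\varphi(p)|\le Cs$ for all $p\in\{0\}\times[0,1]$ and $0<s\le1$. Let $N=\lceil s^{-\alpha}\rceil$ and $p_i=(0,i/N)$, $0\le i\le N$. Then $d(p_{i+1},p_i)=1/N\le s^\alpha=d(\tau_sp_i,p_i)$, so \eqref{eq:qs} gives $|\varphi(p_{i+1})-\varphi(p_i)|\le\eta(1)Cs$. Summing over $i$,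
\[
|\varphi(0,1)-\varphi(0,0)|\le N\eta(1)Cs\le\eta(1)C\,(s^{1-\alpha}+s)\longrightarrow0\qquad(s\to0),
\]
and $\varphi$ is not injective, a contradiction.
\end{example}

Both features of the model matter. If $\alpha=1$, the identity satisfies all the requirements. If the second factor is absent, the identity $(\mathbb R,|\cdot|^\alpha)\to(\mathbb R,|\cdot|)$ is quasisymmetric with $\eta(t)=t^{1/\alpha}$ and conjugates $\tau_s$ to an ordinary translation. So we want, in $\mathbb R^n$, a flow with uniformly controlled distortion, a set of points that it displaces in time $s$ by much more than $s$, and an \emph{arc} inside this set. Large displacement along one sequence $s=s_k\to0$ is enough for the argument.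

\medskip
\noindent\textbf{Plan.} In Section~\ref{sec:plane} we construct flows $f_s$ of the plane that are uniformly bilipschitz with constant near $1$, equal to the translation $z\mapsto z+s$ away from a thin strip, and such that $|f_{s_k}(0)|/s_k\to\infty$ for some $s_k\to0$. In Section~\ref{sec:susp} we use logarithmic polar coordinates to let such a flow act on every half-plane bounded by the $x_n$-axis in $\mathbb R^n$; the half-planes are indexed by $\mathbb S^{n-2}$. All points of $\mathbb S^{n-2}$ are then displaced by the same large amount, and $\mathbb S^{n-2}$ contains arcs because $n\ge3$. In Section~\ref{sec:rigid} the argument of Example~\ref{ex:toy} shows that the flow is not conjugate to a flow of similarities. In Section~\ref{sec:compact} a compactness argument carries this over to cyclic groups.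

\section{Planar flows with fast orbits}\label{sec:plane}

Identify $\mathbb R^2=\mathbb C$, $z=x+iy$, and let $T_s(z)=z+s$ for $s\in\mathbb R$. The maps $\Psi_k$ and flows $f_s^{(k)}$ below are indexed by $k\in\{1,2,\dots\}\cup\{\infty\}$. When $k=\infty$ we drop the index: $\Psi=\Psi_\infty$, $f_s=f_s^{(\infty)}$.

\begin{proposition}\label{prop:planar}
Let $L_*>1$ and $0<h_0\le\frac12$. There are $h\in(0,h_0]$, numbers $s_1,s_2,\dots>0$ with $s_k\to0$, continuous surjections $\Psi_k:\mathbb C\to\mathbb C$, and one-parameter groups $\{f_s^{(k)}\}_{s\in\mathbb R}$ of homeomorphisms of $\mathbb C$ $(1\le k\le\infty)$ with the following properties.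
\begin{enumerate}
\item[(P1)] $f_s^{(k)}\circ\Psi_k=\Psi_k\circ T_s$. The map $\Psi_k$ fixes $0$, commutes with $T_{2\pi}$, is the identity where $|y|\ge h$, and $|\Psi_k-\mathrm{id}|\le1$. For $k<\infty$ it is a $C^\infty$ diffeomorphism, bilipschitz with a constant that may depend on $k$, and preserves the strip $\{|y|\le h\}$.
\item[(P2)] $f_s^{(k)}$ is $L_*$-bilipschitz for all $s\in\mathbb R$ and all $k\le\infty$.
\item[(P3)] There is a function $\vartheta$ with $\vartheta(\delta)\to0$ as $\delta\to0$ such that $\sup_{\mathbb C}|f^{(k)}_s-f^{(k)}_{s'}|\le\vartheta(|s-s'|)$ for all $s,s'\in\mathbb R$ and all $k\le\infty$. Moreover $\sup_{s\in\mathbb R}\sup_{\mathbb C}|f_s^{(k)}-f_s|\to0$ as $k\to\infty$.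
\item[(P4)] $f_s(0)=\Psi(s)$ for all $s\in\mathbb R$, and $|\Psi(s_k)|/s_k\to\infty$ as $k\to\infty$.
\item[(P5)] $f_s^{(k)}=T_s$ where $|y|\ge h$, $f_s^{(k)}$ preserves $\{|y|\le h\}$, $f^{(k)}_{2\pi}=T_{2\pi}$, and $|f_s^{(k)}-T_s|\le2$.
\end{enumerate}
\end{proposition}

There is a tension here. The point $ih$ moves at speed $1$, and (P2) keeps the orbit of $0$ close to it: $|f_s(0)-(ih+s)|=|f_s(0)-f_s(ih)|\le L_*h$ for all $s$. So in the long run the orbit of $0$ advances with mean velocity $1$, and still it has to move fast at small times. We make it zigzag at many scales. We first make one zigzag.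

\subsection{One block}

Let $0<\varepsilon\le\frac1{400}$. A curve of unit speed with direction $e^{i\varepsilon\cos x}$ at time $x$ has mean velocity
\[
J=\frac1{2\pi}\int_0^{2\pi}e^{i\varepsilon\cos x}\,dx=\frac1{2\pi}\int_0^{2\pi}\cos(\varepsilon\cos x)\,dx ;
\]
the imaginary part vanishes by the symmetry $x\mapsto x+\pi$. Since $\cos t\ge1-t^2/2$, we have $1-\varepsilon^2/4\le J<1$. Speeding the curve up by $1/J$ gives mean velocity $1$: put
\[
\rho=1/J>1,\qquad q(x)=\rho e^{i\varepsilon\cos x},\qquad c(x)=\int_0^xq(t)\,dt .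
\]
The curve $c$ moves at constant speed $\rho>1$ but advances by $2\pi$ in time $2\pi$. Since $\rho-1\le\varepsilon$ and $|e^{i\varepsilon\cos x}-1|\le\varepsilon$, we have $|q-1|\le2\varepsilon$; also $|q'|\le\rho\varepsilon\le2\varepsilon$. As $q$ has mean $1$, the function $c(x)-x$ is $2\pi$-periodic, and $|c(x)-x|\le4\pi\varepsilon$.

We extend $c$ to a diffeomorphism of the plane. Let $\chi\in C_c^\infty((-1,1))$ with $0\le\chi\le1$, $\chi=1$ on $[-\frac12,\frac12]$ and $|\chi'|\le4$, and define
\[
w(z)=z+v(z),\qquad v(x,y)=\chi(y)\big[c(x)-x+iy(q(x)-1)\big].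
\]
On the support of $\chi$ we have $|y|\le1$, so
\[
|v|\le(4\pi+2)\varepsilon\le15\varepsilon<1,\qquad |v_x|\le|q-1|+|q'|\le4\varepsilon,\qquad |v_y|\le4(4\pi+2)\varepsilon+2\varepsilon\le61\varepsilon ,
\]
and $\|Dv\|\le65\varepsilon<\frac14$. Hence $w$ is the identity plus a contraction, so it is a $C^\infty$ diffeomorphism of $\mathbb C$, and
\begin{equation}\label{eq:Lambda}
\|Dw(z')\,Dw(z)^{-1}\|\le\Lambda:=\frac{1+65\varepsilon}{1-65\varepsilon}\qquad\text{for all }z,z'\in\mathbb C.
\end{equation}
It commutes with $T_{2\pi}$, is the identity for $|y|\ge1$, fixes $0$, and satisfies $|w-\mathrm{id}|\le1$. For $|y|\le\frac12$ we have $w=c(x)+iyq(x)$. Therefore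
\begin{equation}\label{eq:conformal}
Dw(x,0)\ \text{ is multiplication by } q(x),\ \text{ that is, } \rho \text{ times a rotation.}
\end{equation}

The flow $w\circ T_s\circ w^{-1}$ shows the idea in its smallest case. It moves $0$ along the curve $c$ with speed $\rho$. Its derivative at $c(x)=w(x)$ is $Dw(x+s,0)Dw(x,0)^{-1}$, which is multiplication by $q(x+s)/q(x)$. Since $|q|$ is \emph{constant}, this is a rotation. The orbit moves faster than its surroundings, but along the orbit the flow does not stretch at all, and elsewhere it stretches by at most $\Lambda$.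

Now we iterate. Near the axis, $w$ looks like $\rho$ times a rotation, so a much finer copy of the block placed in a very thin strip around the axis multiplies the speed by $\rho$ again. The danger is that stretching factors accumulate: by the chain rule alone, $k$ nested blocks give only the bound $\Lambda^k$. Property \eqref{eq:conformal} prevents this. In the thin strip of the $k$th block, the earlier blocks together contribute approximately $\rho^{k-1}$ times a rotation, at $z$ as well as at $z+s$; the scalars cancel and the rotations are harmless.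

\subsection{Nested blocks}

Given $L_*$ and $h_0$, fix $\varepsilon\in(0,\frac1{400}]$ and $\kappa\in(0,\frac14]$ so small that
\[
\Lambda\,\frac{1+\kappa}{1-\kappa}\le L_* .
\]
For integers $2\le B_1<B_2<\cdots$ with $1/B_1\le h_0$, to be chosen, set $h=1/B_1$ and
\[
W_k(z)=B_k^{-1}w(B_kz),\qquad \Psi_0=\mathrm{id},\qquad \Psi_k=\Psi_{k-1}\circ W_k=W_1\circ\cdots\circ W_k .
\]
The map $W_k$ commutes with $T_{2\pi}$ because $B_k$ is an integer. It is the identity for $|y|\ge1/B_k$, and $|W_k-\mathrm{id}|\le1/B_k$, $DW_k(z)=Dw(B_kz)$. Each $\Psi_k$ is therefore a $C^\infty$ diffeomorphism of $\mathbb C$ that commutes with $T_{2\pi}$, fixes $0$, and is the identity for $|y|\ge h$; being bijective, it preserves $\{|y|\le h\}$. Since $\Psi_k-\mathrm{id}$ is $2\pi$-periodic in $x$ and vanishes for $|y|\ge h$, both $D\Psi_k$ and $(D\Psi_k)^{-1}$ are bounded and uniformly continuous. In particular $\Psi_k$ is bilipschitz. Let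
\[
f_s^{(k)}=\Psi_k\circ T_s\circ\Psi_k^{-1}.
\]

\begin{lemma}\label{lem:induction}
One can choose $B_k$, and then $s_k\in(0,1/k)$, successively for $k=1,2,\dots$, so that with $\kappa_k=\kappa(1-2^{-k})$:
\begin{enumerate}
\item[$(\mathrm I_k)$] $D\Psi_k(x,0)=\rho^kR_k(x)(I+E_k(x))$ with $R_k(x)$ a rotation and $\|E_k(x)\|\le\kappa_k$;
\item[$(\mathrm{II}_k)$] $\|Df_s^{(k)}\|\le L_*$ everywhere on $\mathbb C$, for all $s\in\mathbb R$;
\item[$(\mathrm{III}_k)$] $\sup_{\mathbb C}|\Psi_k-\Psi_{k-1}|\le2^{-k}\min(1,s_1,\dots,s_{k-1})$;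
\item[$(\mathrm{IV}_k)$] $|\Psi_k(s_k)|\ge\frac12\rho^ks_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $k=0$, where $\Psi_0=\mathrm{id}$ and $f_s^{(0)}=T_s$, $(\mathrm I_0)$ and $(\mathrm{II}_0)$ hold with $R_0=I$, $E_0=0$. Let $k\ge1$, suppose stage $k-1$ is done, and put $\mu_k=\kappa2^{-k-1}$. If $|y|\le1/B_k$, then $|W_kz-(x,0)|\le|W_kz-z|+|y|\le2/B_k$. Since $D\Psi_{k-1}$ is uniformly continuous with bounded inverse, for $B_k$ large we have
\[
D\Psi_{k-1}(W_kz)=D\Psi_{k-1}(x,0)(I+E(z)),\qquad\|E(z)\|\le\mu_k\qquad(|y|\le1/B_k).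
\]
By the chain rule and $(\mathrm I_{k-1})$, for $|y|\le1/B_k$,
\begin{equation}\label{eq:strip}
D\Psi_k(z)=\rho^{k-1}R_{k-1}(x)\,(I+E'(z))\,DW_k(z),
\end{equation}
where $I+E'(z)=(I+E_{k-1}(x))(I+E(z))$, so that $\|E'(z)\|\le\kappa_{k-1}+(1+\kappa_{k-1})\mu_k\le\kappa_{k-1}+2\mu_k=\kappa_k<\kappa$.

\emph{$(\mathrm I_k)$.} For $y=0$, \eqref{eq:conformal} gives $DW_k(x,0)=\rho Q$ with a rotation $Q$. So the right side of \eqref{eq:strip} equals $\rho^kR_{k-1}Q\,(I+Q^{-1}E'Q)$, and $\|Q^{-1}E'Q\|\le\kappa_k$.

\emph{$(\mathrm{II}_k)$.} We have $Df_s^{(k)}(\Psi_kz)=D\Psi_k(z+s)\,D\Psi_k(z)^{-1}$, and $z$, $z+s$ have the same $y$. If $|y|\ge1/B_k$, then $W_k$ is the identity with derivative $I$ at both points, and the product equals $Df_s^{(k-1)}(\Psi_{k-1}z)$, of norm at most $L_*$. If $|y|\le1/B_k$, then by \eqref{eq:strip} the factors $\rho^{k-1}$ cancel and the product is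
\[
R_{k-1}(x+s)\,(I+E'(z+s))\,\big[DW_k(z+s)DW_k(z)^{-1}\big]\,(I+E'(z))^{-1}R_{k-1}(x)^{-1}.
\]
By \eqref{eq:Lambda} its norm is at most $\Lambda\frac{1+\kappa}{1-\kappa}\le L_*$.

\emph{$(\mathrm{III}_k)$.} $|\Psi_{k-1}(W_kz)-\Psi_{k-1}(z)|\le\mathrm{Lip}(\Psi_{k-1})/B_k$, which is as small as required if $B_k$ is large.

\emph{$(\mathrm{IV}_k)$.} Now $B_k$ is fixed. By $(\mathrm I_k)$ the $x$-derivative of $\Psi_k$ at $0$ has modulus at least $(1-\kappa)\rho^k\ge\frac34\rho^k$, and $\Psi_k(0)=0$. So every sufficiently small $s_k\in(0,1/k)$ works.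
\end{proof}

\subsection{The limit flow}

\begin{proof}[Proof of Proposition~\ref{prop:planar}]
Choose $B_k$ and $s_k$ as in Lemma~\ref{lem:induction}. Since $f^{(k)}_{-s}=(f_s^{(k)})^{-1}$, $(\mathrm{II}_k)$ says that $f_s^{(k)}$ is $L_*$-bilipschitz for $k<\infty$. By $(\mathrm{III}_k)$ the maps $\Psi_k$ converge uniformly to a continuous map $\Psi$, and $|\Psi_k-\mathrm{id}|\le\sum_j2^{-j}=1$ for all $k\le\infty$. The map $\Psi$ fixes $0$, commutes with $T_{2\pi}$, and is the identity for $|y|\ge h$. It is onto: given $p\in\mathbb C$, the points $z_k=\Psi_k^{-1}(p)$ satisfy $|z_k-p|\le1$, and by uniform convergence any limit point $z$ of $(z_k)$ satisfies $\Psi(z)=p$. We do not need to know whether $\Psi$ is injective.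

\emph{The flow.} For $z\in\mathbb C$, $s\in\mathbb R$ and $k<\infty$,
\[
|f_s^{(k)}(\Psi(z))-\Psi(z+s)|\le|f_s^{(k)}(\Psi(z))-f_s^{(k)}(\Psi_k(z))|+|\Psi_k(z+s)-\Psi(z+s)|\le(L_*+1)\sup_{\mathbb C}|\Psi_k-\Psi| .
\]
As $\Psi$ is onto, $f_s^{(k)}$ converges, uniformly on $\mathbb C$ and in $s\in\mathbb R$, to a map $f_s$ with
\begin{equation}\label{eq:semi}
f_s(\Psi(z))=\Psi(z+s).
\end{equation}
This is consistent even if $\Psi$ is not injective, because the left side is the limit of $f_s^{(k)}(p)$ and depends only on $p=\Psi(z)$. By \eqref{eq:semi} and surjectivity, $f_sf_t=f_{s+t}$ and $f_0=\mathrm{id}$. As a limit, $f_s$ is $L_*$-Lipschitz, and so is its inverse $f_{-s}$. Together with the properties of $\Psi_k$, $k<\infty$, noted before Lemma~\ref{lem:induction}, this proves (P1), (P2) and the second half of (P3).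

\emph{The modulus $\vartheta$.} Put $\vartheta(\delta)=\sup_{k\le\infty}\sup_{z\in\mathbb C,\,|s|\le\delta}|\Psi_k(z+s)-\Psi_k(z)|$. Each $\Psi_k$, $k\le\infty$, is uniformly continuous, since $\Psi_k-\mathrm{id}$ is continuous, periodic in $x$ and zero for $|y|\ge h$. As $\Psi_k\to\Psi$ uniformly, the family is uniformly equicontinuous, so $\vartheta(\delta)\to0$. Writing $p=\Psi_k(z)$, we get $|f_s^{(k)}(p)-f_{s'}^{(k)}(p)|=|\Psi_k(z+s)-\Psi_k(z+s')|\le\vartheta(|s-s'|)$.

\emph{(P4).} By \eqref{eq:semi} with $z=0$, $f_s(0)=\Psi(s)$. By $(\mathrm{III}_j)$ for $j>k$, $|\Psi(s_k)-\Psi_k(s_k)|\le\sum_{j>k}2^{-j}s_k\le s_k$. With $(\mathrm{IV}_k)$,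
\[
|\Psi(s_k)|\ge\big(\tfrac12\rho^k-1\big)s_k ,\qquad 0<s_k<1/k ,
\]
and $\rho>1$.

\emph{(P5).} Where $|y|\ge h$ we have $\Psi_k=\mathrm{id}$, so $f_s^{(k)}=T_s$ there by (P1); being bijective, $f_s^{(k)}$ preserves $\{|y|\le h\}$. Because $\Psi_k$ commutes with $T_{2\pi}$ and is onto, (P1) gives $f_{2\pi}^{(k)}=T_{2\pi}$. Finally, for $p=\Psi_k(z)$,
\[
f_s^{(k)}(p)-p-s=[\Psi_k(z+s)-(z+s)]-[\Psi_k(z)-z],
\]
which has modulus at most $2$.
\end{proof}

\section{Suspension to \texorpdfstring{$\mathbb S^n$}{the sphere}}\label{sec:susp}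

From now on $n\ge3$. Write $X\in\mathbb R^n\setminus\{0\}$ as
\[
X=e^x(\cos\sigma\,\omega,\ \sin\sigma),\qquad x\in\mathbb R,\quad \sigma\in[-\tfrac\pi2,\tfrac\pi2],\quad \omega\in\mathbb S^{n-2}\subset\mathbb R^{n-1}.
\]
For fixed $\omega$ these points form a closed half-plane bounded by the $x_n$-axis (without $0$). Identify the plane spanned by $(\omega,0)$ and $e_n$ with $\mathbb C$ so that $(\omega,0)$ is $1$ and $e_n$ is $i$; then $X=e^{x+i\sigma}$. For $|\sigma|<\frac\pi2$,
\begin{equation}\label{eq:metric}
|dX|^2=e^{2x}\big(dx^2+d\sigma^2+\cos^2\!\sigma\,|d\omega|^2\big).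
\end{equation}

\begin{definition}
Fix $0<h\le\frac12$. A homeomorphism $F$ of $\mathbb C$ is \emph{$(a,c)$-admissible} ($a\in\mathbb R$, $c\ge0$) if $F=T_a$ where $|y|\ge h$, $F$ preserves $\{|y|\le h\}$, and $|F-T_a|\le c$ on $\mathbb C$. Its \emph{suspension} is the map $\Sigma F$ of $\mathbb S^n$ that fixes $0$ and $\infty$ and satisfies
\[
\Sigma F(X)=e^{x'}(\cos\sigma'\,\omega,\sin\sigma'),\qquad x'+i\sigma'=F(x+i\sigma).
\]
\end{definition}

Since $h<\frac\pi2$, $F$ preserves $\{|y|\le\frac\pi2\}$, so $\sigma'\in[-\frac\pi2,\frac\pi2]$. The map $\Sigma F$ is well defined on the $x_n$-axis, where $\omega$ is not determined, because it is $X\mapsto e^aX$ where $|\sigma|\ge h$. Inverses and compositions of admissible maps are admissible, with parameters $(-a,c)$ and $(a_1+a_2,c_1+c_2)$, and $\Sigma(F_1\circ F_2)=\Sigma F_1\circ\Sigma F_2$.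

\begin{lemma}\label{lem:susp}
Let $F$ be $(a,c)$-admissible.
\begin{enumerate}
\item[(i)] $\Sigma F$ is a homeomorphism of $\mathbb S^n$, and $e^{a-c}|X|\le|\Sigma F(X)|\le e^{a+c}|X|$ for $X\in\mathbb R^n$.
\item[(ii)] If $F$ is $\ell$-bilipschitz and $L=\max(\ell,1/\cos h)$, then $\Sigma F$ is $L^{2(n-1)}$-quasiconformal.
\item[(iii)] If $F$ is a $C^\infty$ diffeomorphism, then $\Sigma F$ is a $C^\infty$ diffeomorphism of $\mathbb R^n\setminus\{0\}$.
\item[(iv)] If $\widetilde F$ is also admissible, then for $X\in\mathbb R^n$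
\[
|\Sigma F(X)-\Sigma\widetilde F(X)|\le\sup_{\mathbb C}|F-\widetilde F|\cdot\max\big(|\Sigma F(X)|,|\Sigma\widetilde F(X)|\big).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The norm bounds say that $|x'-x-a|\le c$. Off the $x_n$-axis $(x,\sigma,\omega)$ are smooth coordinates with values in $\mathbb R\times(-\frac\pi2,\frac\pi2)\times\mathbb S^{n-2}$, and near the axis (without $0$) $\Sigma F$ is multiplication by $e^a$; so $\Sigma F$ is continuous on $\mathbb R^n\setminus\{0\}$. The norm bounds give continuity at $0$ and $\infty$. The inverse is $\Sigma(F^{-1})$.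

(iii) The same coordinates show that $\Sigma F$ and $\Sigma(F^{-1})$ are $C^\infty$ on $\mathbb R^n\setminus\{0\}$.

(iv) For $X\ne0$ the two image points lie in the same copy of $\mathbb C$, as $e^{z'}$ and $e^{z''}$ with $z'=F(x+i\sigma)$ and $z''=\widetilde F(x+i\sigma)$. Integrating along the segment from $z''$ to $z'$, $|e^{z'}-e^{z''}|\le|z'-z''|\,e^{\max(\mathrm{Re}\,z',\mathrm{Re}\,z'')}$.

(ii) In the coordinates $(x,\sigma,\omega)$ the map is $(F(x,\sigma),\omega)$, and near the $x_n$-axis it is multiplication by $e^a$. So $\Sigma F$ is locally bilipschitz on $\mathbb R^n\setminus\{0\}$, and it is differentiable almost everywhere by Rademacher's theorem. By \eqref{eq:metric}, in orthonormal frames its derivative is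
\[
e^{x'-x}\Big(DF\oplus\frac{\cos\sigma'}{\cos\sigma}\,I_{n-2}\Big)
\]
at almost every point. The singular values of $DF$ lie in $[\ell^{-1},\ell]$. If $|\sigma|\le h$, then $|\sigma'|\le h$, and the ratio of cosines lies in $[\cos h,1/\cos h]$. If $|\sigma|>h$, the derivative is $e^aI$ and $x'-x=a$. So in all cases the singular values $\alpha_1\ge\dots\ge\alpha_n$ of $e^{x-x'}D(\Sigma F)$ lie in $[1/L,L]$. Since $\prod_i(\alpha_1/\alpha_i)$ and $\prod_i(\alpha_i/\alpha_n)$ are each a product of $n-1$ ratios at most $L^2$ and one ratio $1$, \eqref{eq:qc} holds with $K=L^{2(n-1)}$ almost everywhere on $\mathbb R^n$.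

For the Sobolev condition, note that $|D(\Sigma F)|\le M:=Le^{|a|+c}$ almost everywhere. A locally Lipschitz map with this bound is $M$-Lipschitz on convex open subsets of $\mathbb R^n\setminus\{0\}$ (mollify on compact convex subsets). A segment missing $0$ has a convex neighborhood missing $0$, and any pair of points is a limit of pairs whose segment misses $0$. By continuity $\Sigma F$ is $M$-Lipschitz on $\mathbb R^n$, and in particular it lies in $W^{1,n}_{\mathrm{loc}}(\mathbb R^n)$.

For the chart at $\infty$ we conjugate by $X\mapsto X/|X|^2$, which in coordinates is $(x,\sigma,\omega)\mapsto(-x,\sigma,\omega)$. This turns $\Sigma F$ into $\Sigma(rFr)$ with $r(x+iy)=-x+iy$. The map $rFr$ is $(-a,c)$-admissible and $\ell$-bilipschitz, so what was just proved applies in this chart as well.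
\end{proof}

\subsection{The flows \texorpdfstring{$G^{(k)}_s$}{G}}\label{sub:flows}

Let $K>1$. Put $L_*=K^{1/(2(n-1))}>1$, and choose $h_0\in(0,\frac12]$ with $1/\cos h_0\le L_*$. This is the place where $K>1$ is used. Apply Proposition~\ref{prop:planar}, and for $1\le k\le\infty$ let
\[
G_s^{(k)}=\Sigma f_s^{(k)},\qquad G_s=G_s^{(\infty)},\qquad g_k=G^{(k)}_{2\pi/k}\quad(k<\infty).
\]
By (P5), $f_s^{(k)}$ is $(s,2)$-admissible. Hence $\{G_s^{(k)}\}_s$ is a one-parameter group of homeomorphisms of $\mathbb S^n$ fixing $0$ and $\infty$, with $G^{(k)}_{2\pi}(X)=e^{2\pi}X$ and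
\begin{equation}\label{eq:radial}
e^{s-2}|X|\le|G_s^{(k)}X|\le e^{s+2}|X|\qquad(X\in\mathbb R^n).
\end{equation}
In particular $g_k^{\,k}(X)=e^{2\pi}X$. By (P2), Lemma~\ref{lem:susp}(ii) and $h\le h_0$, $\{G_s^{(k)}\}_s$ is a $K$-quasiconformal group. By Lemma~\ref{lem:susp}(iv), (P3) and \eqref{eq:radial}, $|G_s^{(k)}X-G_{s'}^{(k)}X|\le\vartheta(|s-s'|)e^{\max(s,s')+2}|X|$. Since each $G_{s'}^{(k)}$ is continuous, this estimate, together with \eqref{eq:radial} near $\infty$, shows that $(s,X)\mapsto G_s^{(k)}X$ is continuous on $\mathbb R\times\mathbb S^n$. Each $G_s^{(k)}$ is joined to the identity by the flow, so it preserves orientation.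

\emph{Each $G_s^{(k)}$, $s\ne0$, is loxodromic.} Let $s>0$. Since $(G_s^{(k)})^m=G_{ms}^{(k)}$, \eqref{eq:radial} shows that $(G_s^{(k)})^m\to\infty$ uniformly on $\{|X|\ge r\}$ as $m\to+\infty$, and $(G_s^{(k)})^m\to0$ uniformly on $\{|X|\le r\}$ as $m\to-\infty$, for every $r>0$. A fixed point $X\ne0,\infty$ would satisfy $|X|=|G_{ms}^{(k)}X|\ge e^{ms-2}|X|$ for all $m$, which is impossible. For $s<0$ exchange the roles of $0$ and $\infty$.

\emph{Conjugacy for $k<\infty$.} By (P1), $\Psi_k$ is a bilipschitz, $(0,1)$-admissible, smooth diffeomorphism. So $P_k=\Sigma\Psi_k$ and $P_k^{-1}=\Sigma(\Psi_k^{-1})$ are quasiconformal by Lemma~\ref{lem:susp}(ii), and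
\[
P_k^{-1}G_s^{(k)}P_k=\Sigma\big(\Psi_k^{-1}f_s^{(k)}\Psi_k\big)=\Sigma T_s=\big(X\mapsto e^sX\big).
\]
For $k<\infty$ the map $f_s^{(k)}=\Psi_kT_s\Psi_k^{-1}$ is a $C^\infty$ diffeomorphism, so by Lemma~\ref{lem:susp}(iii) $G_s^{(k)}$ is a $C^\infty$ diffeomorphism of $\mathbb R^n\setminus\{0\}$.

This proves statements 1 and 2 of Theorem~\ref{thm:main}, and all of Theorem~\ref{thm:flow} except non-conjugacy.

\section{The limit flow is not a flow of similarities}\label{sec:rigid}

By a \emph{linear similarity} we mean a map $\lambda O$ with $\lambda>0$ and $O\in O(n)$. A M\"obius transformation fixing $0$ and $\infty$ is a linear similarity. A one-parameter group of linear similarities moves points by $O(s)$ in time $s$, so the argument of Example~\ref{ex:toy} applies.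

\begin{proposition}\label{prop:rigid}
There is no quasisymmetric homeomorphism $\varphi$ of $\mathbb R^n$ such that $\varphi G_s\varphi^{-1}$ is a linear similarity for every $s\in\mathbb R$.
\end{proposition}

\begin{proof}
Suppose $\varphi$ is such a map, $\eta$-quasisymmetric, and put $M_s=\varphi G_s\varphi^{-1}$. For each $y$ the map $s\mapsto M_sy$ is continuous, so $s\mapsto M_s$ is a continuous homomorphism $\mathbb R\to GL(n,\mathbb R)$. Such a homomorphism has the form $M_s=e^{sA}$ for a matrix $A$. Hence there is $C$ with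
\[
\|M_s-I\|\le Cs\qquad(0\le s\le1).
\]

For $\omega\in\mathbb S^{n-2}$ let $p=(\omega,0)$, which has coordinates $x=\sigma=0$. In the copy of $\mathbb C$ belonging to $\omega$, $p$ is $1$ and $G_sp$ is $e^{f_s(0)}=e^{\Psi(s)}$. So all these points are displaced by the same amount:
\[
|G_{s_k}p-p|=|e^{\Psi(s_k)}-1|=:d_k .
\]
As $s_k\to0$, also $\Psi(s_k)\to\Psi(0)=0$ and $d_k\to0$. Since $|e^\zeta-1|\ge|\zeta|/2$ for $|\zeta|\le\frac12$, (P4) gives
\[
\frac{d_k}{s_k}\ge\frac{|\Psi(s_k)|}{2s_k}\longrightarrow\infty ,
\]
where the inequality holds for large $k$. From now on $k$ is so large that $s_k\le1$ and $d_k>0$.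

Because $n-2\ge1$, the sphere $\mathbb S^{n-2}\times\{0\}$ contains half of a great circle, of length $\pi$, from a point $p_0$ to $-p_0$. Divide it into $N=\lceil\pi/d_k\rceil$ equal arcs with consecutive endpoints $p_0,p_1,\dots,p_N=-p_0$. Then $|p_{i+1}-p_i|\le\pi/N\le d_k$, and $N\le\pi/d_k+1\le4/d_k$ for large $k$. Since $|p_{i+1}-p_i|\le d_k=|G_{s_k}p_i-p_i|$, \eqref{eq:qs} with $x=p_i$, $a=p_{i+1}$, $b=G_{s_k}p_i$ gives
\[
|\varphi(p_{i+1})-\varphi(p_i)|\le\eta(1)\,|\varphi(G_{s_k}p_i)-\varphi(p_i)|=\eta(1)\,|M_{s_k}\varphi(p_i)-\varphi(p_i)|\le\eta(1)\,C\,s_k\max_{\mathbb S^{n-1}}|\varphi| .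
\]
Summing over $i$,
\[
|\varphi(-p_0)-\varphi(p_0)|\le4\,\eta(1)\,C\max_{\mathbb S^{n-1}}|\varphi|\;\frac{s_k}{d_k}\longrightarrow0 .
\]
So $\varphi(p_0)=\varphi(-p_0)$, a contradiction.
\end{proof}

For $n=2$ the sphere $\mathbb S^{n-2}$ consists of two points and the chain $p_0,\dots,p_N$ does not exist; this is where the proof of Proposition~\ref{prop:rigid} uses $n\ge3$.

\section{From the flow to cyclic groups}\label{sec:compact}

A direct repetition of the last proof for a single map $g_k$ meets a difficulty. If $\varphi$ conjugates $g_k$ to a linear similarity $\lambda O$, then it conjugates $G^{(k)}_{2\pi m/k}$ to $\lambda^mO^m$. But it is not obvious that the distance of $O^m$ from the identity is at most a fixed multiple of $m/k$: a priori the model could rotate fast. For the whole flow this was excluded by continuity of $s\mapsto M_s$. So we first pass to the limit $k\to\infty$ and then apply Proposition~\ref{prop:rigid}. We use two standard facts.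

\begin{lemma}\label{lem:qs}
If $\varphi$ is a $K'$-quasiconformal homeomorphism of $\mathbb S^n$ with $\varphi(\infty)=\infty$, then $\varphi|_{\mathbb R^n}$ is $\eta$-quasisymmetric, where $\eta$ depends only on $n$ and $K'$.
\end{lemma}

This is standard (Gehring; see V\"ais\"al\"a \cite{V} and Heinonen \cite[Ch.~11]{H}). Orientation-reversing maps are covered by composing with a reflection.

\begin{lemma}\label{lem:compact}
Let $\varphi_j$ be $\eta$-quasisymmetric homeomorphisms of $\mathbb R^n$ with $\varphi_j(0)=0$ and $\varphi_j(e_1)=e_1$. Along a subsequence, $\varphi_j\to\varphi$ and $\varphi_j^{-1}\to\varphi^{-1}$ locally uniformly, where $\varphi$ is an $\eta$-quasisymmetric homeomorphism of $\mathbb R^n$.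
\end{lemma}

\begin{proof}
By \eqref{eq:qs} with base point $0$ and $b=e_1$, $|\varphi_j(x)|\le\eta(|x|)$. If $|x|,|y|\le R$, choose $b\in\{0,e_1\}$ with $|b-x|\ge\frac12$; then $|\varphi_j(y)-\varphi_j(x)|\le\eta(2|x-y|)(1+\eta(R))$. So the family is locally bounded and equicontinuous.

The inverses are $\eta'$-quasisymmetric with $\eta'(t)=1/\eta^{-1}(1/t)$ for $t>0$ and $\eta'(0)=0$. Indeed, write $u'=\varphi_j(u)$ and let $t=|a'-x'|/|b'-x'|$ with $a\ne x$ (the case $a=x$ is trivial). If $|a-x|>\eta'(t)|b-x|$, then $|b-x|/|a-x|<\eta^{-1}(1/t)$, and \eqref{eq:qs} with $a$ and $b$ exchanged gives $|b'-x'|<\frac1t|a'-x'|=|b'-x'|$, a contradiction. As the inverses also fix $0$ and $e_1$, they too are locally bounded and equicontinuous.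

By Arzel\`a--Ascoli, along a subsequence $\varphi_j\to\varphi$ and $\varphi_j^{-1}\to\psi$ locally uniformly. Then $\varphi\psi=\psi\varphi=\mathrm{id}$, and \eqref{eq:qs} passes to the limit.
\end{proof}

\begin{proposition}\label{prop:uniform}
Let $k_j\in\{1,2,\dots\}\cup\{\infty\}$ with $k_j\to\infty$ ($k_j=\infty$ is allowed), and let $t_j\ne0$, $t_j\to0$. There is no $K'<\infty$ such that for every $j$ some $K'$-quasiconformal homeomorphism $\varphi_j$ of $\mathbb S^n$ conjugates $G^{(k_j)}_{t_j}$ to a M\"obius transformation.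
\end{proposition}

\begin{proof}
Suppose there is. Composing $\varphi_j$ with a M\"obius transformation, which does not change its dilatation, we may assume that $\varphi_j$ fixes $0$, $\infty$ and $e_1$. Then $N_j=\varphi_jG^{(k_j)}_{t_j}\varphi_j^{-1}$ is a M\"obius transformation fixing $0$ and $\infty$, hence a linear similarity. By Lemma~\ref{lem:qs} all $\varphi_j$ are $\eta$-quasisymmetric on $\mathbb R^n$ with the same $\eta$. By Lemma~\ref{lem:compact} we may pass to a subsequence such that $\varphi_j\to\varphi$ and $\varphi_j^{-1}\to\varphi^{-1}$ locally uniformly, with $\varphi$ a quasisymmetric homeomorphism of $\mathbb R^n$.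

Fix $s\in\mathbb R$. Since $t_j\to0$, there are integers $m_j$ with $m_jt_j\to s$. By (P3),
\[
\sup_{\mathbb C}|f^{(k_j)}_{m_jt_j}-f_s|\le\vartheta(|m_jt_j-s|)+\sup_{\mathbb C}|f_s^{(k_j)}-f_s|\longrightarrow0 .
\]
By Lemma~\ref{lem:susp}(iv) and \eqref{eq:radial},
\[
|G^{(k_j)}_{m_jt_j}X-G_sX|\le e^{\max(m_jt_j,s)+2}\,|X|\;\sup_{\mathbb C}|f^{(k_j)}_{m_jt_j}-f_s| ,
\]
so $G^{(k_j)}_{m_jt_j}\to G_s$ locally uniformly on $\mathbb R^n$. Therefore
\[
N_j^{m_j}=\varphi_j\,G^{(k_j)}_{m_jt_j}\,\varphi_j^{-1}\longrightarrow\varphi\,G_s\,\varphi^{-1}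
\]
pointwise on $\mathbb R^n$. A pointwise limit of linear similarities is a linear map $N$ with $|Ny|=\lambda|y|$ for some $\lambda\ge0$, and here $\lambda>0$ because the limit is a homeomorphism. So $\varphi G_s\varphi^{-1}$ is a linear similarity. As $s\in\mathbb R$ was arbitrary, this contradicts Proposition~\ref{prop:rigid}.
\end{proof}

\begin{proof}[End of the proofs of Theorems~\ref{thm:main} and~\ref{thm:flow}]
If statement 3 of Theorem~\ref{thm:main} failed for some $K'$, then for infinitely many $k$ the map $g_k=G^{(k)}_{2\pi/k}$ would be conjugate to a M\"obius transformation by a $K'$-quasiconformal map. This contradicts Proposition~\ref{prop:uniform} with $k_j$ running through these $k$ and $t_j=2\pi/k_j$.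

If the last claim of Theorem~\ref{thm:flow} failed for some $K'$, there would be $t_j\ne0$, $t_j\to0$, such that each $G_{t_j}$ is conjugate to a M\"obius transformation by a $K'$-quasiconformal map. This contradicts Proposition~\ref{prop:uniform} with all $k_j=\infty$. A quasiconformal map conjugating all of $\{G_s\}$ into the M\"obius group would be $K'$-quasiconformal for some $K'<\infty$ and would conjugate every $G_t$ to a M\"obius transformation. By the claim just proved it does not exist either. The remaining statements were proved in Section~\ref{sub:flows}.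
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} is consistent with the affirmative answer for diffeomorphisms of $\mathbb S^n$. Suppose $g_k$ were differentiable at $0$ with derivative $D$. Since $g_k$ commutes with $G^{(k)}_{2\pi}$, that is, with $X\mapsto e^{2\pi}X$, we would have $g_k(X)=e^{2\pi m}g_k(e^{-2\pi m}X)\to DX$ as $m\to\infty$. So $g_k$ would be linear. Being equal to $e^{2\pi/k}X$ on the open set $\{|\sigma|>h\}$, it would be this dilation. By statement 3 this does not happen for large $k$.
\end{remark}

\begin{remark}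
In these examples the translation lengths $2\pi/k$ tend to $0$, and the proof of Proposition~\ref{prop:uniform} uses $t_j\to0$ to approximate every $s$ by multiples of $t_j$. No claim is made about bounds for $K'$ that also depend on a positive lower bound for the translation length.
\end{remark}

\begin{thebibliography}{9}
\bibitem{IGA} \emph{Infinite Group Actions on Spheres}, \url{https://ems.press/content/serial-article-files/37778?nt=1}.
\bibitem{H} Heinonen, \emph{Lectures on Analysis on Metric Spaces}, Ch.~11.
\bibitem{V} V\"ais\"al\"a, \emph{Quasisymmetric embeddings in Euclidean spaces}, Trans. AMS 264 (1981).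
\end{thebibliography}

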